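\title{Bohr-homeomorphic bounded Abelian groups are almost isomorphic}

\begin{abstract}
We prove that if two bounded Abelian groups are homeomorphic in their Bohr topologies, then they have isomorphic subgroups of finite index. The main tool is a straightening property of Bohr-continuous maps: along a suitable infinite set of indices, such a map acts on words in a sequence of group elements as a sum of functions of one variable. It follows that Bohr-continuous maps asymptotically respect differences, divisibility and torsion. The same method gives a local version of the theorem and describes, in terms of Ulm--Kaplansky invariants, when the Bohr space of an infinite bounded group is a retract, or a closed subspace, of the Bohr space of another.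
\end{abstract}

\section{Introduction}

Let $\mathbb T=\mathbb R/\mathbb Z$ be the circle group, written additively. A \emph{character} of an Abelian group $G$ is a homomorphism $G\to\mathbb T$. The \emph{Bohr topology} of $G$ is the weakest topology that makes all characters continuous, and $G^\#$ denotes $G$ with this topology. Two Abelian groups $G$ and $H$ are \emph{Bohr-homeomorphic} if the spaces $G^\#$ and $H^\#$ are homeomorphic. The space $G^\#$ is attached to $G$ without any choice, and isomorphic groups give homeomorphic spaces. A homeomorphism, however, need not respect addition, and one wants to know how much of the algebra of $G$ the bare space $G^\#$ remembers.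

Some loss is unavoidable. If $G$ is finite, then $G^\#$ is discrete and remembers only $|G|$. If $K$ is a subgroup of finite index in $G$, then $K$ is open in $G^\#$ and carries its own Bohr topology (Lemma~\ref{lem:bohr}), so $G^\#$ is a disjoint union of finitely many clopen copies of $K^\#$, and a small neighborhood of $0$ cannot tell $G$ from $K$. Following Hart and Kunen, we call $G$ and $H$ \emph{almost isomorphic} if they have isomorphic subgroups of finite index. For infinite groups the loss is global as well.

\begin{theorem}[Hart--Kunen]\label{thm:HK}
Almost isomorphic infinite Abelian groups are Bohr-homeomorphic.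
\end{theorem}

Finite groups must be set aside here, because any two of them are almost isomorphic through their trivial subgroups. The converse of Theorem~\ref{thm:HK} fails in general: $\mathbb Q$ and $\mathbb Q/\mathbb Z\times\mathbb Z$ are known to be Bohr-homeomorphic, and they are not almost isomorphic, since $\mathbb Q$ is torsion-free while every subgroup of finite index in $\mathbb Q/\mathbb Z\times\mathbb Z$ meets $\mathbb Q/\mathbb Z$ in an infinite set. An Abelian group $G$ is \emph{bounded} if $nG=0$ for some integer $n\ge1$. The following question is posed in \cite{survey}.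

\begin{quote}
Are Bohr-homeomorphic bounded Abelian groups almost isomorphic?
\end{quote}

There are reasons to doubt it. All countably infinite bounded groups look alike to the first invariants one tries: their Bohr spaces are countable, Hausdorff, homogeneous and zero-dimensional, with no isolated points and no nontrivial convergent sequences (Remark~\ref{rem:noseq}). Two such spaces may even embed in each other as closed subspaces while the groups are not almost isomorphic (Example~\ref{ex:Z4}). On the other hand, the neighborhoods of $0$ of a bounded group are generated by subgroups, and there are very many of them, so a continuous map is subject to a huge system of constraints of a linear nature. It is this second feature that decides the matter.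

\begin{theorem}\label{thm:main}
If $G$ and $H$ are bounded Abelian groups and $G^\#$, $H^\#$ are homeomorphic, then $G$ and $H$ are almost isomorphic.
\end{theorem}

To state the sharper results we need the invariants of a bounded group. Write $\mathbb Z_N=\mathbb Z/N\mathbb Z$, and $Z^{(\kappa)}$ for the direct sum of $\kappa$ copies of a group $Z$. By the Pr\"ufer--Baer theorem, a bounded group $G$ is a direct sum of cyclic groups of prime power order,
\[
G\cong\bigoplus_{p,\,k}\mathbb Z_{p^k}^{(\kappa_{p,k}(G))}\qquad(p\text{ prime},\ k\ge1),
\]
and only finitely many of the cardinals $\kappa_{p,k}(G)$ are nonzero. They do not depend on the decomposition (Lemma~\ref{lem:ulm}) and are called the \emph{Ulm--Kaplansky invariants} of $G$. We also put $r_{p,k}(G)=\sum_{j\ge k}\kappa_{p,j}(G)$, the number of cyclic $p$-summands of order at least $p^k$. Two bounded groups are almost isomorphic exactly when their infinite Ulm--Kaplansky invariants coincide, that is, when $\kappa_{p,k}(G)=\kappa_{p,k}(H)$ as soon as one of the two cardinals is infinite (Lemma~\ref{lem:ulm}). Theorems~\ref{thm:HK} and~\ref{thm:main} therefore give a complete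 classification.

\begin{corollary}\label{cor:class}
Infinite bounded groups are Bohr-homeomorphic if and only if they are almost isomorphic, if and only if their infinite Ulm--Kaplansky invariants coincide.
\end{corollary}

The proof of Theorem~\ref{thm:main} uses a homeomorphism only near one point, and it uses the inverse map only as a left inverse. Recall that a space $X$ is homeomorphic to a \emph{retract} of a space $Y$ if and only if there are continuous maps $f\colon X\to Y$ and $g\colon Y\to X$ with $gf=\mathrm{id}_X$.

\begin{theorem}[local and retract version]\label{thm:retract}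
Let $G$ and $H$ be bounded Abelian groups.
\begin{enumerate}
\item[(1)] Suppose that some nonempty open set $U\subseteq G^\#$ is homeomorphic to a retract of a nonempty open set $V\subseteq H^\#$. Then $\kappa_{p,k}(G)\le\kappa_{p,k}(H)$ whenever $\kappa_{p,k}(G)$ is infinite.
\item[(2)] If $G$ is infinite, then $G^\#$ is homeomorphic to a retract of $H^\#$ if and only if $\kappa_{p,k}(G)\le\kappa_{p,k}(H)$ whenever $\kappa_{p,k}(G)$ is infinite.
\item[(3)] If some nonempty open sets of $G^\#$ and $H^\#$ are homeomorphic, or if each of $G^\#$, $H^\#$ is homeomorphic to a retract of the other, then $G$ and $H$ are almost isomorphic.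
\end{enumerate}
\end{theorem}

When no left inverse is available, the coarser invariants $r_{p,k}$ take over.

\begin{theorem}[classification of embeddings]\label{thm:embed}
For bounded Abelian groups $G$ and $H$ with $G$ infinite, the following are equivalent:
\begin{enumerate}
\item[(i)] there is a finite-to-one continuous map $G^\#\to H^\#$;
\item[(ii)] $r_{p,k}(G)\le r_{p,k}(H)$ whenever $r_{p,k}(G)$ is infinite;
\item[(iii)] some subgroup of finite index of $G$ is isomorphic to a subgroup of $H$;
\item[(iv)] $G^\#$ is homeomorphic to a closed subspace of $H^\#$.
\end{enumerate}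
\end{theorem}

The assumption that $G$ is infinite cannot be dropped in Theorems~\ref{thm:retract}(2) and~\ref{thm:embed}: for $G=\mathbb Z_2$ and $H=0$ the conditions on invariants are void, but two points do not embed in one. Theorem~\ref{thm:HK} is used only for Corollary~\ref{cor:class}, for the ``if'' part of Theorem~\ref{thm:retract}(2), for (iii)$\Rightarrow$(iv) in Theorem~\ref{thm:embed}, and in the last sentence of the next example.

\begin{example}\label{ex:Z4}
Let $G=\mathbb Z_4^{(\omega)}$, with basis $\eta_0,\eta_1,\dots$, and $H=\mathbb Z_2^{(\omega)}\oplus\mathbb Z_4^{(\omega)}$. Then $G$ is a summand of $H$, and $H$ is isomorphic to the subgroup of $G$ generated by the elements $2\eta_{2a}$ and $\eta_{2a+1}$. Subgroups are Bohr-closed, so each of $G^\#$, $H^\#$ is a closed subspace of the other. But $\kappa_{2,1}(G)=0$ and $\kappa_{2,1}(H)=\aleph_0$, so $G$ and $H$ are not Bohr-homeomorphic by Theorem~\ref{thm:main}. By Theorem~\ref{thm:retract}, $(\mathbb Z_2^{(\omega)})^\#$ is not homeomorphic to a retract of $G^\#$; in particular the subgroup $2G$ is not a retract of $G^\#$. Thus mutual embeddability is strictly weaker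 than Bohr-homeomorphism. In contrast, two infinite bounded groups whose Bohr spaces are each homeomorphic to a retract of the other are Bohr-homeomorphic, by Theorems~\ref{thm:retract}(3) and~\ref{thm:HK}.
\end{example}

Section~\ref{sec:prelim} collects the background, and Section~\ref{sec:model} shows the method on the pair $\mathbb Z_2^{(\omega)}$, $\mathbb Z_3^{(\omega)}$. The combinatorial core is the straightening result of Section~\ref{sec:straight}. Section~\ref{sec:asym} derives from it that Bohr-continuous maps respect differences, divisibility and torsion along infinite sets of indices, Section~\ref{sec:small} deals with cardinalities, and Sections~\ref{sec:retr} and~\ref{sec:emb} prove the theorems.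

\section{Characters, invariants and colorings}\label{sec:prelim}

All groups are Abelian. We write $\omega=\{0,1,2,\dots\}$ and $H[N]=\{h\in H:Nh=0\}$. For a set $A$ of ordinals or integers, $[A]^r$ is the set of $r$-element subsets of $A$, always written as increasing $r$-tuples $t=(t_1,\dots,t_r)$. We shall use Ramsey's theorem in its infinite form: if $[\omega]^s$ is colored with finitely many colors, then $[A]^s$ is monochromatic for some infinite $A\subseteq\omega$.

\subsection*{Characters and the Bohr topology}

Let $\widehat H=\operatorname{Hom}(H,\mathbb T)$. We use the following standard facts. Since $\mathbb T$ is divisible, every character of a subgroup of $H$ extends to $H$. Consequently characters \emph{separate points}: if $h\ne0$, a nontrivial character of the cyclic group $\langle h\rangle$ extends to some $\chi\in\widehat H$ with $\chi(h)\neq0$. A finite group $L$ has exactly $|L|$ characters, and those vanishing on a subgroup $L'$ are the characters of $L/L'$, so there are $|L|/|L'|$ of them. With the topology of pointwise convergence, $\widehat H$ is a closed subgroup of $\mathbb T^H$, hence a compact Hausdorff group.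 As such it satisfies the Baire category theorem (in a cover by countably many closed sets, some member has nonempty interior) and carries a Haar measure, that is, a translation-invariant Borel probability measure.

\begin{lemma}\label{lem:bohr}
Let $G$, $H$ be groups and $K\le G$.
\begin{enumerate}
\item[(a)] Homomorphisms $G\to H$ and translations of $G$ are Bohr-continuous.
\item[(b)] $K^\#$ is a closed subspace of $G^\#$. If $K$ has finite index, it is also open.
\item[(c)] If $G$ is bounded, the finite intersections of kernels of characters are subgroups of finite index and form a base at $0$ in $G^\#$. If $f\colon X\to G^\#$ is a continuous map from any space $X$ and $\chi\in\widehat G$, then $\chi\circ f$ is locally constant.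
\end{enumerate}
\end{lemma}

\begin{proof}
A map $f$ into $H^\#$ is continuous if and only if $\chi\circ f$ is continuous for all $\chi\in\widehat H$. For a homomorphism $f$, $\chi\circ f$ is a character; for a translation it is a character plus a constant. This proves (a). The characters of $K$ are the restrictions of the characters of $G$, so $K^\#$ is a subspace. If $x\notin K$, some character $\chi$ of $G/K$, viewed on $G$, has $\chi(x)\ne0$, and $\{\chi\neq0\}$ is an open set that contains $x$ and misses $K$. If $K$ has finite index, its complement is a finite union of closed cosets. This proves (b). If $NG=0$, every character takes values in the finite set $\mathbb T[N]$, so its fibers, the cosets of its kernel, are open and generate the topology; and $\chi\circ f$ is a continuous map into a finite discrete set. This proves (c).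
\end{proof}

Part (c) turns continuity into an exact statement, and this is the most important use of boundedness: near a point, $\chi\circ f$ is not merely small, it does not change. The next lemma is our means of passing from information about each character separately, with an exceptional finite set depending on the character, to information in the group.

\begin{lemma}\label{lem:haar}
Let $H$ be a group.
\begin{enumerate}
\item[(a)] If $h_i\in H\setminus\{0\}$ for $i\in\omega$, there is $\chi\in\widehat H$ with $\chi(h_i)\neq0$ for infinitely many $i$.
\item[(b)] Let $A\subseteq\omega$ be infinite and $y\colon A\to H$. If $\chi\circ y$ vanishes off a finite set for every $\chi\in\widehat H$, then $y$ vanishes off a finite set. If $\chi\circ y$ is constant off a finite set for every $\chi\in\widehat H$, then $y$ is constant off a finite set.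
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $\{\chi:\chi(h_i)=0\}$ is a proper closed subgroup of $\widehat H$. It is disjoint from one of its translates, so its Haar measure is at most $\frac12$, and $E_i=\{\chi:\chi(h_i)\ne0\}$ has measure at least $\frac12$. The sets $\bigcup_{i\ge m}E_i$ decrease with $m$ and have measure at least $\frac12$, hence so has their intersection. Any $\chi$ in the intersection is as required.

(b) If $y$ has infinitely many nonzero terms, apply (a) to them. If $y$ is not constant off a finite set and $a_0<a_1<\cdots$ enumerates $A$, then infinitely many differences $y(a_{i+1})-y(a_i)$ are nonzero, and (a) gives $\chi$ with $\chi(y(a_{i+1}))\ne\chi(y(a_i))$ infinitely often.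
\end{proof}

\begin{remark}\label{rem:noseq}
Let $G$ be bounded and infinite. Then $G^\#$ is Hausdorff (characters separate points), homogeneous (translations), zero-dimensional (open subgroups are closed) and has no isolated points (subgroups of finite index are infinite). It has no nontrivial convergent sequences: if $h_i\to0$, then $\chi(h_i)=0$ eventually for each $\chi$, so $h_i=0$ eventually by Lemma~\ref{lem:haar}(b).
\end{remark}

\subsection*{Ulm--Kaplansky invariants}

For a prime $p$, fixed by the context, and $k\ge0$ put
\[
P_k(G)=p^kG\cap G[p].
\]
These are vector spaces over the field with $p$ elements, and $P_0(G)\supseteq P_1(G)\supseteq\cdots$. An element of $P_k(G)$ is described by one torsion condition and one divisibility condition; these are the conditions that Bohr-continuous maps will be shown to respect. Let $G_{\mathrm{inf}}$ be the sum, in a fixed decomposition of $G$, of those blocks $\mathbb Z_{p^k}^{(\kappa_{p,k}(G))}$ for which $\kappa_{p,k}(G)$ is infinite. Only finitely many finite blocks are omitted, so $G_{\mathrm{inf}}$ has finite index in $G$.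

\begin{lemma}\label{lem:ulm}
Let $G$ and $H$ be bounded, $p$ a prime and $k\ge1$.
\begin{enumerate}
\item[(a)] $r_{p,k}(G)=\dim P_{k-1}(G)$ and $\kappa_{p,k}(G)=\dim P_{k-1}(G)/P_k(G)$.
\item[(b)] If $K\le G$ has finite index, then $\kappa_{p,k}(K)$ and $\kappa_{p,k}(G)$ are equal or both finite.
\item[(c)] $G$ and $H$ are almost isomorphic if and only if, for all $p$ and $k$, $\kappa_{p,k}(G)=\kappa_{p,k}(H)$ whenever one of the two is infinite.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The operation $P_k$ commutes with direct sums, so let $Z$ be cyclic of prime power order $q^j$. If $q\ne p$, then $Z[p]=0$. If $q=p$, then $Z[p]=p^{j-1}Z$ has order $p$; it lies in $p^kZ$ when $k<j$, while $p^kZ=0$ when $k\ge j$. So $P_k(Z)$ has dimension $1$ if $q=p$ and $j>k$, and is $0$ otherwise. Hence $Z$ contributes $1$ to $\dim P_{k-1}$ exactly when $q=p$, $j\ge k$, and contributes $1$ to $\dim P_{k-1}/P_k$ exactly when $q=p$, $j=k$.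

(b) For $m\ge0$ we have $P_m(K)=P_m(G)\cap p^mK$, so $P_m(G)/P_m(K)$ embeds in $p^mG/p^mK$, which is a quotient of $G/K$ and therefore finite. Compute $\dim P_{k-1}(G)/P_k(K)$ in two ways. Through the intermediate space $P_k(G)$ it equals $\kappa_{p,k}(G)$ plus a finite number; through $P_{k-1}(K)$ it equals $\kappa_{p,k}(K)$ plus a finite number.

(c) Necessity follows from (b). Conversely, the condition gives $G_{\mathrm{inf}}\cong H_{\mathrm{inf}}$.
\end{proof}

\subsection*{Colorings and balanced elements}

A sequence $(g_a)_{a\in\omega}$ in a group killed by $N$ is the image of the basis $(\varepsilon_a)_{a\in\omega}$ of $F=\mathbb Z_N^{(\omega)}$ under a homomorphism, so $F$ will serve as a universal domain. Its neighborhoods of $0$ have a combinatorial description. A \emph{coloring} is a map $c$ from $\omega$ to a finite set. An element $x=\sum_ax_a\varepsilon_a$ of $F$ is \emph{$c$-balanced} if $\sum_{c(a)=j}x_a=0$ in $\mathbb Z_N$ for every color $j$. The $c$-balanced elements form a subgroup $N_c$, which shrinks when $c$ is refined.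

\begin{lemma}\label{lem:base}
The subgroups $N_c$ form a base at $0$ in $F^\#$.
\end{lemma}

\begin{proof}
$N_c$ is the intersection of the kernels of the characters $x\mapsto\frac1N\sum_{c(a)=j}x_a$, so it is open. Conversely, given characters $\psi_1,\dots,\psi_l$ of $F$, let $c(a)=(\psi_1(\varepsilon_a),\dots,\psi_l(\varepsilon_a))\in\mathbb T[N]^l$. If $\tau_{i,j}$ is the value of $\psi_i(\varepsilon_a)$ on color $j$, then $\psi_i(x)=\sum_j\big(\sum_{c(a)=j}x_a\big)\tau_{i,j}$, so $N_c\subseteq\bigcap_i\ker\psi_i$.
\end{proof}

A \emph{word} of length $r$ is a tuple $w=(w_1,\dots,w_r)\in\mathbb Z_N^r$ with $\sum_iw_i=0$. For $t\in[\omega]^r$ put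
\[
w(t)=\sum_{i=1}^rw_i\varepsilon_{t_i}\in F.
\]
If $t$ is $c$-monochromatic, then $w(t)\in N_c$. Every infinite $A\subseteq\omega$ contains an infinite $c$-monochromatic set, so $0$ lies in the closure of $\{w(t):t\in[A]^r\}$. These families replace the convergent sequences that $F^\#$ lacks.

Given a bounded group $H$, a continuous $f\colon F^\#\to H^\#$ with $f(0)=0$ and $\chi\in\widehat H$, we call a coloring $c$ \emph{good for $\chi$} if $\chi\circ f$ vanishes on $N_c$. By Lemmas~\ref{lem:bohr}(c) and~\ref{lem:base}, every $\chi$ has a good coloring.

\section{A model case: exponent two against exponent three}\label{sec:model}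

Let $F=\mathbb Z_2^{(\omega)}$ with basis $(\varepsilon_a)$ and $H=\mathbb Z_3^{(\omega)}$ with basis $(\eta_a)$. We show that every continuous $f\colon F^\#\to H^\#$ with $f(0)=0$ vanishes at $\varepsilon_a+\varepsilon_b$ for all $a<b$ in some infinite set. In particular $f$ is not injective, and after a translation we see that $F$ and $H$ are not Bohr-homeomorphic.

Words of length two do not suffice to see this. The map $0\mapsto0$, $\varepsilon_a+\varepsilon_b\mapsto\eta_a-\eta_b$ $(a<b)$ is a homeomorphism between a subspace of $F^\#$ and a subspace of $H^\#$. Indeed, on both sides the trace of $N_c$ consists of $0$ and the pairs with $c(a)=c(b)$, and on both sides the point indexed by $a<b$ is isolated in the subspace, as one sees from the coloring with classes $\{a\}$, $\{b\}$, $\omega\setminus\{a,b\}$.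

So we look at the word $(1,1,1,1)$. Proposition~\ref{prop:straight} below provides an infinite $A\subseteq\omega$ and functions $v_1,\dots,v_4\colon A\to H$ with
\[
f(\varepsilon_{t_1}+\varepsilon_{t_2}+\varepsilon_{t_3}+\varepsilon_{t_4})=v_1(t_1)+v_2(t_2)+v_3(t_3)+v_4(t_4)\qquad(t\in[A]^4).
\]
Fix $\chi\in\widehat H$ and a coloring $c$ good for $\chi$, and let $C$ be an infinite color class of $A$. For $t\in[C]^4$ we have $\sum_i\chi(v_i(t_i))=0$. Comparing two such tuples that differ in the $i$-th entry only, we find that $\chi\circ v_i$ is constant on $C$ apart from the first three elements, say with value $\theta_i(C)$, and $\sum_i\theta_i(C)=0$. Let $D$ be another infinite class and $\Delta_i=\theta_i(C)-\theta_i(D)$. In $F$, a sum of two letters of color $C$ and two letters of color $D$ is balanced, \emph{whichever} two positions $i\ne j$ carry color $C$. Hence $\theta_i(C)+\theta_j(C)+\sum_{m\ne i,j}\theta_m(D)=0$, and subtracting $\sum_m\theta_m(D)=0$ gives $\Delta_i+\Delta_j=0$ for all $i\neq j$. For distinct $i,j,m$,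
\[
2\Delta_i=(\Delta_i+\Delta_j)+(\Delta_i+\Delta_m)-(\Delta_j+\Delta_m)=0 .
\]
Also $3\Delta_i=0$ because $3H=0$, so $\Delta_i=0$. This is the point where exponent two is told from exponent three: for the word $(1,-1,1,-1)$ over $\mathbb Z_3$, only the pairs of positions with opposite signs give a relation.

Thus $\chi\circ v_i$ is constant off a finite set for every $\chi$, and by Lemma~\ref{lem:haar}(b) each $v_i$ is constant on a cofinite set $A'\subseteq A$. So $f$ takes a single value $h$ on the set $W$ of four-letter words over $A'$. As $0$ lies in the closure of $W$ and $H^\#$ is Hausdorff, $h=f(0)=0$. For $a<b$ in $A'$ the point $\varepsilon_a+\varepsilon_b$ lies in the closure of $W$ too: given $c'$, add $\varepsilon_{t_3}+\varepsilon_{t_4}\in N_{c'}$ with $b<t_3<t_4$ in $A'$ of the same $c'$-color. Hence $f(\varepsilon_a+\varepsilon_b)=0$.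

The general proof has the same steps: straighten $f$ on a long word, read off linear relations from the two-colored balanced arrangements, remove the character by Lemma~\ref{lem:haar}, and return to a two-letter element by letting the tail of the word tend to $0$.

\section{Straightening}\label{sec:straight}

Throughout this section $H$ is a bounded group, $r\ge2$ and $g\colon[\omega]^r\to H$. A coloring $c$ is \emph{adapted to} $\chi\in\widehat H$ if $\chi(g(t))=0$ for every $c$-monochromatic $t\in[\omega]^r$.

\begin{proposition}\label{prop:straight}
Suppose that every $\chi\in\widehat H$ has an adapted coloring. Then there are an infinite $A\subseteq\omega$ and functions $v_1,\dots,v_r\colon A\to H$ with $g(t)=\sum_{i=1}^rv_i(t_i)$ for all $t\in[A]^r$.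
\end{proposition}

If $f\colon F^\#\to H^\#$ is continuous, $f(0)=0$, $w$ is a word and $g(t)=f(w(t))$, then a coloring good for $\chi$ is adapted to $\chi$, so the proposition applies.

Two examples with $r=2$ and $2H=0$ explain the statement. If $g(a,b)=u_a+u_b$, the two-coloring $a\mapsto\chi(u_a)$ is adapted to $\chi$. If, at the other extreme, the elements $g(a,b)$ are independent, then a character amounts to an arbitrary graph on $\omega$ (join $a,b$ when $\chi(g(a,b))\ne0$), an adapted coloring is a proper coloring of this graph, and the complete graph has none. In general the values of $g$ satisfy unknown relations, which restrict the characters, and no single character can be written down that violates the hypothesis. But the two examples differ in size: on $s$ points the values of $g$ generate a group of order at most $2^{s}$ in the first case and of order $2^{\binom s2}$ in the second, while the number of colorings of $s$ points with $n$ colors is $n^s$. The proof counts characters against colorings and wins because a quadratic exponent beats a linear one. For this the number $n$ of colors must not depend on the character, and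 we arrange that first.

\begin{lemma}[uniformity]\label{lem:uniform}
Under the hypothesis of Proposition~\ref{prop:straight} there is $n\ge1$ such that every $\chi\in\widehat H$ has an adapted coloring $\omega\to\{1,\dots,n\}$.
\end{lemma}

\begin{proof}
Let $E_n$ be the set of characters that have an adapted coloring $\omega\to\{1,\dots,n\}$. Give $\{1,\dots,n\}^\omega$ the product topology, which is compact. For $t\in[\omega]^r$, the set $Z_t$ of pairs $(\chi,c)\in\widehat H\times\{1,\dots,n\}^\omega$ such that $t$ is not $c$-monochromatic or $\chi(g(t))=0$ is closed, since the first condition depends on $r$ coordinates of $c$ and the second is a closed condition on $\chi$. So $\bigcap_tZ_t$ is compact, and its projection $E_n$ is closed in $\widehat H$.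

By hypothesis $\widehat H=\bigcup_nE_n$, so some $E_n$ has nonempty interior by the Baire category theorem. The translates of this interior cover the compact group $\widehat H$, so $\widehat H=\bigcup_{i\le m}(\chi_i+E_n)$ for some characters $\chi_i$, say $\chi_i\in E_{n_i}$. If $c_1$ is adapted to $\chi_i$ and $c_2$ to $\xi\in E_n$, then $a\mapsto(c_1(a),c_2(a))$ is adapted to $\chi_i+\xi$, and it can be taken with at most $n_in$ colors. So $\max_in_in$ colors always suffice.
\end{proof}

A function of several variables is a sum of functions of one variable when its mixed second differences vanish. Since our tuples are increasing, the differences must be taken between neighboring entries. Let $1\le i<j\le r$ and write an element of $[\omega]^{r+2}$ as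
\[
\tau=(t_1<\dots<t_i<t_i'<t_{i+1}<\dots<t_j<t_j'<t_{j+1}<\dots<t_r).
\]
Let $t=(t_1,\dots,t_r)$, and let $t^{i}$, $t^{j}$, $t^{ij}$ be obtained from $t$ by replacing $t_i$ by $t_i'$, or $t_j$ by $t_j'$, or both. Put
\[
\square_{ij}g(\tau)=g(t)-g(t^i)-g(t^j)+g(t^{ij}).
\]

\begin{lemma}[vanishing of second differences]\label{lem:square}
Suppose that every $\chi\in\widehat H$ has an adapted coloring $\omega\to\{1,\dots,n\}$. Then there is an infinite $A\subseteq\omega$ such that $\square_{ij}g=0$ on $[A]^{r+2}$ for all $i<j$.
\end{lemma}

\begin{proof}
Choose $l\ge1$ with $2^{l^2}>n^{n(2l+r)}$, which is possible because $l^2/(2l+r)\to\infty$, and put $s=n(2l+r)\ge r+2$.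

\emph{Making the relations homogeneous.} We do not know the relations among the values of $g$, but Ramsey's theorem makes them depend on positions only. For $S\in[\omega]^s$ and $I\in[\{1,\dots,s\}]^r$ let $S_I\in[\omega]^r$ consist of the entries of $S$ in the positions $I$. Let $R(S)$ be the set of all functions $d\colon[\{1,\dots,s\}]^r\to\{-1,0,1\}$ with $\sum_Id(I)\,g(S_I)=0$. The map $S\mapsto R(S)$ takes finitely many values, so there is an infinite $A=\{a_1<a_2<\cdots\}$ such that $R(S)=R$ is the same for all $S\in[A]^s$. We show that $A$ is as required.

Fix $i<j$. Every $\tau\in[A]^{r+2}$ is the initial segment of some $S\in[A]^s$, and $\square_{ij}g(\tau)=\sum_Id_{ij}(I)g(S_I)$, where $d_{ij}$ takes the values $\pm1$ on four subsets of $\{1,\dots,r+2\}$ determined by $i,j$ and vanishes elsewhere. So $\square_{ij}g$ vanishes everywhere on $[A]^{r+2}$ if $d_{ij}\in R$, and nowhere on $[A]^{r+2}$ otherwise. Suppose that it vanishes nowhere. Let $S=\{a_2,a_4,\dots,a_{2s}\}$, and for $x=a_{2m}\in S$ let $x'=a_{2m+1}$. Since $x'$ lies strictly between $x$ and the next element of $S$, replacing some elements $x$ of $S$ by $x'$ keeps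 all positions and hence all relations.

\emph{Upper bound.} Let $L$ be the subgroup generated by $\{g(t):t\in[S]^r\}$. It is finitely generated and bounded, hence finite; this is the only use of the boundedness of $H$ in this section. For $\gamma\colon S\to\{1,\dots,n\}$ let $L_\gamma\le L$ be generated by the $g(t)$ with $t\in[S]^r$ $\gamma$-monochromatic. A character of $L$ extends to $H$, the extension has an adapted coloring $c\colon\omega\to\{1,\dots,n\}$, and so the character vanishes on $L_{c|S}$. Exactly $|L|/|L_\gamma|$ of the $|L|$ characters of $L$ vanish on $L_\gamma$. Therefore $|L|\le\sum_\gamma|L|/|L_\gamma|$, that is, $1\le\sum_\gamma1/|L_\gamma|$. The sum has $n^s$ terms, so $|L_\gamma|\le n^s$ for some $\gamma$, which we fix.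

\emph{Lower bound.} Some color class $K\subseteq S$ of $\gamma$ has at least $s/n=2l+r$ elements. Choose in $K$, in increasing order,
\[
\underbrace{\text{fillers}}_{i-1}\;<\;\underbrace{K_1}_{l}\;<\;\underbrace{\text{fillers}}_{j-i-1}\;<\;\underbrace{K_2}_{l}\;<\;\underbrace{\text{fillers}}_{r-j},
\]
and let $\Phi$ be the set of the $r-2$ fillers. For $(x,y)\in K_1\times K_2$ put $g(x,y)=g(\Phi\cup\{x,y\})$, and likewise with $x'$ or $y'$ in place of $x$ or $y$. Here $x$ and $y$ are the $i$-th and $j$-th entries, and $g(x,y)\in L_\gamma$. We claim that the sums $\sum_{(x,y)\in E}g(x,y)$, for $E\subseteq K_1\times K_2$, are pairwise distinct. Otherwise, subtracting two equal sums, we get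
\begin{equation}\label{eq:rel}
\sum_{(x,y)\in K_1\times K_2}d_{xy}\,g(x,y)=0,\qquad d_{xy}\in\{-1,0,1\},
\end{equation}
with $d_{x_0y_0}=\pm1$ for some pair $(x_0,y_0)$. This is a relation of $S$, so it persists when $x_0$ is replaced by $x_0'$ in $S$, or $y_0$ by $y_0'$, or both. Add \eqref{eq:rel} and these three variants with the signs $+,-,-,+$. If $x\ne x_0$, the term indexed by $(x,y)$ is not affected by the replacement of $x_0$, so its first two occurrences cancel and so do its last two. If $y\ne y_0$, the first occurrence cancels with the third and the second with the fourth. What remains is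
\[
d_{x_0y_0}\big(g(x_0,y_0)-g(x_0',y_0)-g(x_0,y_0')+g(x_0',y_0')\big)=0,
\]
which says that $\square_{ij}g$ vanishes at $\Phi\cup\{x_0,x_0',y_0,y_0'\}\in[A]^{r+2}$, contrary to our assumption. Hence $|L_\gamma|\ge2^{l^2}>n^s$, which contradicts the upper bound.
\end{proof}

It remains to integrate. For $r=2$ the vanishing of $\square_{12}g$ says that $g(a,b)-g(a',b)$ does not depend on $b>a'>a$, and that $g(a,b)-g(a,b')$ does not depend on $a<b<b'$; these two quantities are the increments of $v_1$ and $v_2$. For larger $r$ one must check that the other coordinates can be changed one at a time without leaving the increasing tuples.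

\begin{lemma}[integration]\label{lem:integrate}
Let $A\subseteq\omega$ be infinite and $\square_{ij}g=0$ on $[A]^{r+2}$ for all $i<j$. Then there are $v_1,\dots,v_r\colon A\to H$ with $g(t)=\sum_iv_i(t_i)$ for all $t\in[A]^r$.
\end{lemma}

\begin{proof}
Let $\alpha_1<\alpha_2<\cdots$ enumerate $A$. A \emph{move} passes from a tuple in $[A]^k$ to another tuple in $[A]^k$ that differs from it in one coordinate.
\begin{enumerate}
\item[(i)] Any two tuples $t,t'\in[A]^k$ are connected by moves, and if all their entries exceed some $u$, through tuples with the same property. Choose $\sigma_1<\dots<\sigma_k$ in $A$ above all entries of $t$ and $t'$. Replace $t_k$ by $\sigma_k$, then $t_{k-1}$ by $\sigma_{k-1}$, and so on; the tuples $(t_1,\dots,t_{m-1},\sigma_m,\dots,\sigma_k)$ are increasing. Do the same with $t'$.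
\item[(ii)] A tuple $\ell\in[A]^k$ with entries below $u$ is connected to $(\alpha_1,\dots,\alpha_k)$ through tuples with entries below $u$. Replace $\ell_1$ by $\alpha_1$, then $\ell_2$ by $\alpha_2$, and so on; $(\alpha_1,\dots,\alpha_m,\ell_{m+1},\dots,\ell_k)$ is increasing because $\ell_{m+1}\ge\alpha_{m+1}>\alpha_m$, and entries only decrease.
\end{enumerate}
Fix $i$ and $u<u'$ in $A$ with $u\ge\alpha_i$. For $\ell\in[A]^{i-1}$ below $u$ (there is one, since $u\ge\alpha_i$) and $\rho\in[A]^{r-i}$ above $u'$ consider
\[
D_i(u,u')=g(\ell,u,\rho)-g(\ell,u',\rho).
\]
Suppose that a move changes the entry of $\ell$ in position $m<i$ between two values $y<y'$, staying below $u$. Inserting both $y,y'$ in position $m$ and both $u,u'$ in position $i$ gives an element of $[A]^{r+2}$, and the expression computed with $y$ minus the expression computed with $y'$ is $\square_{mi}g$ at this element, which is $0$. For a move of $\rho$ in position $m>i$, staying above $u'$, the difference is a value of $\square_{im}g$, again $0$. By (i) and (ii), $D_i(u,u')$ depends on $u,u'$ only.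

For $\alpha_i<u<u'$, computing with $\ell=(\alpha_1,\dots,\alpha_{i-1})$ and one $\rho$ above $u'$ gives $D_i(\alpha_i,u')=D_i(\alpha_i,u)+D_i(u,u')$. Put $v_i(u)=-D_i(\alpha_i,u)$ for $u>\alpha_i$ and $v_i(u)=0$ for $u\le\alpha_i$. Then $D_i(u,u')=v_i(u)-v_i(u')$ whenever $\alpha_i\le u<u'$. Every $t\in[A]^r$ has $t_i\ge\alpha_i$, so a move in position $i$ changes $g(t)$ and $v_i(t_i)$ by the same amount. Thus $g(t)-\sum_iv_i(t_i)$ is invariant under moves, hence constant on $[A]^r$ by (i). Add this constant to $v_1$.
\end{proof}

Lemmas~\ref{lem:uniform}, \ref{lem:square} and~\ref{lem:integrate} together prove Proposition~\ref{prop:straight}.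

\section{Differences, divisibility and torsion}\label{sec:asym}

The goal of this section is the following statement, the only consequence of straightening that is used later.

\begin{proposition}\label{prop:asym}
Let $G$, $H$ be bounded, $f\colon G^\#\to H^\#$ continuous with $f(0)=0$, and $(g_a)_{a\in I}$ a family in $G$ whose index set $I$ is ordered in type $\omega$. For each of the following statements there is an infinite $A\subseteq I$ such that it holds for all $a<b$ in $A$.
\begin{enumerate}
\item[(a)] $f(g_a-g_b)=u_a-u_b$ for suitable $u_a\in H$ $(a\in A)$. If all $f(g_a-g_b)$ with $a<b$ in $A$ lie in a subgroup $K\le H$, one can take all $u_a\in K$.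
\item[(b)] $f(mg_a-mg_b)\in mH$, for a given integer $m\ge1$.
\item[(c)] $Nf(g_a-g_b)=0$, for a given integer $N\ge1$ with $Ng_a=0$ for all $a\in I$.
\end{enumerate}
\end{proposition}

For a homomorphism $f$ all three statements hold with $A=I$. For a continuous map the passage to a subset is necessary: the self-homeomorphism of $(\mathbb Z_4^{(\omega)})^\#$ that adds $\varepsilon_0$ to $x$ if $x_0=1$, subtracts $\varepsilon_0$ if $x_0=2$ and fixes the other points sends $2\varepsilon_0-2\varepsilon_b$ to $\varepsilon_0-2\varepsilon_b\notin2\mathbb Z_4^{(\omega)}$. Each statement passes to infinite subsets of $A$, so the three parts can be applied one after another.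

In the next two lemmas $F=\mathbb Z_N^{(\omega)}$, $H$ is bounded, $f\colon F^\#\to H^\#$ is continuous with $f(0)=0$, and $w$ is a word of length $r\ge2$. Fix, by Proposition~\ref{prop:straight}, an infinite $A\subseteq\omega$ and $v_i\colon A\to H$ with
\begin{equation}\label{eq:straight}
f(w(t))=\sum_{i=1}^rv_i(t_i)\qquad(t\in[A]^r).
\end{equation}
For each $\chi\in\widehat H$ fix a coloring $c_\chi$ good for $\chi$, and let $\mathcal C_\chi$ be the family of infinite classes of $c_\chi|_A$. It is finite and nonempty, and $A\setminus\bigcup\mathcal C_\chi$ is finite.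

\begin{lemma}[two-color rule]\label{lem:rule}
For each $\chi\in\widehat H$ there are functions $\theta_1,\dots,\theta_r\colon\mathcal C_\chi\to\chi(H)$ such that, for all $C,D\in\mathcal C_\chi$:
\begin{enumerate}
\item[(1)] $\chi(v_i(u))=\theta_i(C)$ for all $u\in C$ except possibly the first $i-1$ elements of $C$;
\item[(2)] $\sum_{i=1}^r\theta_i(C)=0$;
\item[(3)] if $J\subseteq\{1,\dots,r\}$ and $\sum_{i\in J}w_i=0$, then $\sum_{i\in J}\big(\theta_i(C)-\theta_i(D)\big)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $t\in[C]^r$ the element $w(t)$ is $c_\chi$-balanced, so $\sum_i\chi(v_i(t_i))=0$ by \eqref{eq:straight}. If $u<u'$ are in $C$ and not among its first $i-1$ elements, let $\ell$ consist of these $i-1$ elements and choose $\rho\in[C]^{r-i}$ above $u'$. Comparing $(\ell,u,\rho)$ with $(\ell,u',\rho)$ gives $\chi(v_i(u))=\chi(v_i(u'))$. This proves (1), and (2) follows because $t_i$ is never among the first $i-1$ elements of $C$ when $t\in[C]^r$. For (3) let $C\ne D$. Both sets are infinite, so we can choose $t_1<\dots<t_r$, beyond the first $r$ elements of $C$ and of $D$, with $t_i\in C$ for $i\in J$ and $t_i\in D$ for $i\notin J$.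 Since $\sum_{i\in J}w_i=0=\sum_{i\notin J}w_i$, the element $w(t)$ is $c_\chi$-balanced, and $\sum_{i\in J}\theta_i(C)+\sum_{i\notin J}\theta_i(D)=0$. Subtract (2) for $D$.
\end{proof}

So every zero-sum subword of $w$ imposes a linear relation on the jumps $\theta_i(C)-\theta_i(D)$. In the model case these relations killed all the jumps. In general we control only the first two, and this is enough. The next lemma is the one place where continuity of $f$ is used at points other than $0$.

\begin{lemma}[removing the tail]\label{lem:tail}
Let $r\ge3$ and $\sum_{i\ge3}w_i=0$. Let $\mu\ge1$ be an integer such that $\mu\theta_i(C)=\mu\theta_i(D)$ for $i=1,2$, all $\chi\in\widehat H$ and all $C,D\in\mathcal C_\chi$. Then there is a cofinite $A'\subseteq A$ such that $\mu f(w_1\varepsilon_a+w_2\varepsilon_b)=0$ for all $a<b$ in $A'$.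
\end{lemma}

\begin{proof}
For $i=1,2$ and every $\chi$, the function $\chi\circ(\mu v_i)$ equals $\mu\theta_i(C)$ on almost all of $C$, and this value does not depend on $C$; so it is constant off a finite set. By Lemma~\ref{lem:haar}(b) there are a cofinite $A'\subseteq A$ and $y_1,y_2\in H$ with $\mu v_i=y_i$ on $A'$. Evaluating at a large element of $C$ gives $\chi(y_i)=\mu\theta_i(C)$ for all $\chi$ and $C\in\mathcal C_\chi$.

Let $a<b$ in $A'$, $z=w_1\varepsilon_a+w_2\varepsilon_b$ and $\chi\in\widehat H$. Since $\chi\circ f$ is locally constant, there is a coloring $c'$ with $\chi(f(z+x))=\chi(f(z))$ for all $x\in N_{c'}$. Pick $C\in\mathcal C_\chi$, an infinite $c'$-monochromatic $C'\subseteq C$, and $t_3<\dots<t_r$ in $C'$ above $b$ and beyond the first $r$ elements of $C$. The tail $x=\sum_{i\ge3}w_i\varepsilon_{t_i}$ lies in $N_{c'}$, and $z+x=w(a,b,t_3,\dots,t_r)$. By \eqref{eq:straight} and Lemma~\ref{lem:rule},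
\[
\chi(\mu f(z))=\mu\chi(f(z+x))=\chi(y_1)+\chi(y_2)+\mu\sum_{i\ge3}\theta_i(C)=\mu\sum_{i=1}^r\theta_i(C)=0 .
\]
Characters separate points, so $\mu f(z)=0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:asym}]
We may take $I=\omega$. In (a) and (b) choose $N\ge2$ with $NG=0$. In (c) the number $N$ is given, and we may assume $N\ge2$, since otherwise all $g_a$ are $0$. Composing $f$ with the homomorphism $F=\mathbb Z_N^{(\omega)}\to G$, $\varepsilon_a\mapsto g_a$, we reduce to $G=F$, $g_a=\varepsilon_a$. In each part we choose a word $w$ and use the notation above; for $C,D\in\mathcal C_\chi$ we write $\Delta_i=\theta_i(C)-\theta_i(D)$.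

(a) Take $w=(1,-1)$, so $f(\varepsilon_a-\varepsilon_b)=v_1(a)+v_2(b)$. By Lemma~\ref{lem:rule}(1),(2), $\chi\circ(v_1+v_2)$ equals $\theta_1(C)+\theta_2(C)=0$ on almost all of each $C\in\mathcal C_\chi$. By Lemma~\ref{lem:haar}(b), $v_2=-v_1$ off a finite set. Remove this set from $A$ and put $u_a=v_1(a)$. For the last claim let $a_0=\min A$ and replace $u_a$ by $u_a-u_{a_0}$, which is $0$ for $a=a_0$ and equals $-f(\varepsilon_{a_0}-\varepsilon_a)\in K$ for $a>a_0$.

(b) Composing $f$ with $H\to H/mH$, we may assume $mH=0$, and we must get $f(m\varepsilon_a-m\varepsilon_b)=0$. The word should start with $(m,-m)$, and its tail should express that $m$ is a sum of $m$ equal terms. Take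
\[
w=(m,-m,\underbrace{1,\dots,1}_{m},\underbrace{-1,\dots,-1}_{m}),
\]
and let $J_+=\{3,\dots,m+2\}$ and $J_-=\{m+3,\dots,2m+2\}$. Lemma~\ref{lem:rule}(3) for $J=\{i,i'\}$ with $i\in J_+$, $i'\in J_-$ gives $\Delta_i=-\Delta_{i'}$; hence $\Delta_i$ has one value $\delta$ on $J_+$. For $J=\{2\}\cup J_+$, whose letters sum to $-m+m=0$, we get $\Delta_2=-m\delta$, and $m\delta=0$ because $\delta\in\chi(H)$ and $mH=0$. For $J=\{1,2\}$ we get $\Delta_1=-\Delta_2=0$. Lemma~\ref{lem:tail} applies with $\mu=1$.

(c) Now the word should start with $(1,-1)$ and contain $N$ equal letters, to express that $N\cdot1=0$ in $\mathbb Z_N$. Take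
\[
w=(1,-1,\underbrace{1,\dots,1}_{N-1},\underbrace{-1,\dots,-1}_{N-1}),
\]
and let $J_+=\{1,3,4,\dots,N+1\}$ and $J_-=\{2,N+2,\dots,2N\}$. The sets $J=\{i,i'\}$ with $i\in J_+$, $i'\in J_-$ give $\Delta_i=\delta$ on $J_+$ and $\Delta_{i'}=-\delta$ on $J_-$ for some $\delta$. The $N$ letters in $J_+$ sum to $0$ in $\mathbb Z_N$, so $J=J_+$ gives $N\delta=0$. Thus $N\Delta_1=N\Delta_2=0$, and Lemma~\ref{lem:tail} applies with $\mu=N$.
\end{proof}

\section{Maps into small groups}\label{sec:small}

Proposition~\ref{prop:asym} concerns countable families and cannot compare two infinite cardinals. The following lemma does: a target group smaller than the family becomes invisible on a suitable countable subfamily. Cardinals are initial ordinals, so $\kappa$ is also the ordered set of ordinals below $\kappa$. Recall that a successor cardinal $\lambda^+$ is regular: a set of size $\lambda^+$ is not a union of $\lambda$ sets of smaller size.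

\begin{lemma}\label{lem:small}
Let $G$, $C$ be bounded, $\kappa$ an infinite cardinal with $|C|<\kappa$, $h\colon G^\#\to C^\#$ continuous with $h(0)=0$, and $x_a\in G$ for $a<\kappa$. There is $A\subseteq\kappa$ of order type $\omega$ with $h(x_a-x_b)=0$ for all $a<b$ in $A$.
\end{lemma}

\begin{proof}
Let $\chi\in\widehat C$. By Lemma~\ref{lem:bohr}(c), $\chi\circ h$ vanishes on $\bigcap_{i\le l}\ker\psi_i$ for some characters $\psi_1,\dots,\psi_l$ of $G$. Partition $\kappa$ according to the value of $(\psi_1(x_a),\dots,\psi_l(x_a))$. This is a finite partition $\mathcal P_\chi$ with $\chi(h(x_a-x_b))=0$ whenever $a,b$ lie in the same class.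

If $C$ is finite, so is $\widehat C$. Let $A$ consist of the first $\omega$ elements of an infinite class of the common refinement of all $\mathcal P_\chi$.

Let $\lambda=|C|$ be infinite; then $\lambda^+\le\kappa$. There are now too many characters to refine all partitions, so we first make $h(x_a-x_b)$ depend on $a$ only. Put $X_0=\lambda^+$. Given $X_i\subseteq\lambda^+$ of size $\lambda^+$, let $a_i=\min X_i$. The map $b\mapsto h(x_{a_i}-x_b)$ takes at most $\lambda$ values on $X_i\setminus\{a_i\}$, so by regularity it takes a constant value $c_i\in C$ on some $X_{i+1}\subseteq X_i\setminus\{a_i\}$ of size $\lambda^+$. Then $a_0<a_1<\cdots$ and $h(x_{a_i}-x_{a_j})=c_i$ for $i<j$. Suppose $c_i\ne0$ for infinitely many $i$. Lemma~\ref{lem:haar}(a) gives $\chi$ with $\chi(c_i)\neq0$ for infinitely many $i$. For two such indices $i<j$ the ordinals $a_i,a_j$ lie in the same class of $\mathcal P_\chi$, so $\chi(c_i)=\chi(h(x_{a_i}-x_{a_j}))=0$, a contradiction. Hence $c_i=0$ for all $i\ge i_0$, and $A=\{a_i:i\ge i_0\}$ works.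
\end{proof}

The bound $|C|<\kappa$ is needed, as the identity map of $\mathbb Z_2^{(\kappa)}$ and its basis show. We combine the lemma with divisibility and torsion.

\begin{corollary}\label{cor:socle}
Let $G$ and $H=H_0\oplus H_1$ be bounded, $f\colon G^\#\to H^\#$ continuous with $f(0)=0$, and $\kappa$ an infinite cardinal with $|H_1|<\kappa$. Let $p$ be a prime, $k\ge1$, and let $e_a\in G$ $(a<\kappa)$ satisfy $p^ke_a=0$. Put $x_a=p^{k-1}e_a$. There is $A\subseteq\kappa$ of order type $\omega$ with $f(x_a-x_b)\in P_{k-1}(H_0)$ for all $a<b$ in $A$.
\end{corollary}

\begin{proof}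
Lemma~\ref{lem:small}, applied to $f$ followed by the projection $H\to H_1$, gives $A_0\subseteq\kappa$ of order type $\omega$ with $f(x_a-x_b)\in H_0$ for $a<b$ in $A_0$. Proposition~\ref{prop:asym}(b), for $m=p^{k-1}$ and the family $(e_a)_{a\in A_0}$, gives an infinite $A_1\subseteq A_0$ on which $f(x_a-x_b)\in p^{k-1}H$. Proposition~\ref{prop:asym}(c), for $N=p$ and the family $(x_a)_{a\in A_1}$, gives an infinite $A\subseteq A_1$ on which $f(x_a-x_b)\in H[p]$. Finally $H_0\cap p^{k-1}H=p^{k-1}H_0$, because $H_0$ is a direct summand.
\end{proof}

\section{Ulm--Kaplansky invariants and retracts}\label{sec:retr}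

A single map $f\colon G^\#\to H^\#$ cannot see $\kappa_{p,k}$. It carries the conditions that define $P_{k-1}$, but the invariant also involves the negative condition ``not divisible by $p^k$'', and this may be lost: $\varepsilon_a\mapsto2\eta_a$ embeds $G=\mathbb Z_2^{(\omega)}$ in $H=\mathbb Z_4^{(\omega)}$. A left inverse restores the balance, because it carries divisibility back. In this example, let $f\colon G^\#\to H^\#$ and $g\colon H^\#\to G^\#$ be continuous, fix $0$, and satisfy $gf=\mathrm{id}$. On smaller and smaller infinite sets of indices, Proposition~\ref{prop:asym}(c) gives $f(\varepsilon_a-\varepsilon_b)\in H[2]=2H$; then part (a) with $K=2H$ gives $f(\varepsilon_a-\varepsilon_b)=2h_a-2h_b$; and then part (b), applied to $g$ and the family $(h_a)$, gives $\varepsilon_a-\varepsilon_b=g(2h_a-2h_b)\in2G=0$, which is absurd. Part (a) is the hinge: it puts the values of $f$ in the form to which the proposition can be applied again.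

The general case follows the same path. For the local theorem we allow $f$ to be defined on a subgroup of finite index, while $g$ takes values in the whole group.

\begin{proposition}\label{prop:key}
Let $G$, $H$ be bounded and $G'\le G$ of finite index. Let $f\colon(G')^\#\to H^\#$ and $g\colon H^\#\to G^\#$ be continuous, $f(0)=0$, $g(0)=0$, and $g(f(x))=x$ for $x\in G'$. If $\kappa_{p,k}(G')$ is infinite, then $\kappa_{p,k}(G')\le\kappa_{p,k}(H)$.
\end{proposition}

\begin{proof}
Suppose that $\kappa=\kappa_{p,k}(G')$ is infinite and $\lambda=\kappa_{p,k}(H)<\kappa$. In a decomposition of $H$ into cyclic groups of prime power order, let $H_1\cong\mathbb Z_{p^k}^{(\lambda)}$ be the sum of the summands of order $p^k$ and $H_0$ the sum of the others. Then $|H_1|<\kappa$, since $H_1$ is finite if $\lambda$ is finite and has size $\lambda$ otherwise. Moreover $\kappa_{p,k}(H_0)=0$, which by Lemma~\ref{lem:ulm}(a) means $P_{k-1}(H_0)=P_k(H_0)\subseteq p^kH$. Let $(e_a)_{a<\kappa}$ be a basis of a direct summand $\mathbb Z_{p^k}^{(\kappa)}$ of $G'$ and $x_a=p^{k-1}e_a$. The projection of $G'$ onto this summand kills $p^kG'$ and fixes $x_a-x_b$,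 so
\begin{equation}\label{eq:notdiv}
x_a-x_b\notin p^kG'\qquad(a\ne b).
\end{equation}

Corollary~\ref{cor:socle} gives $A_1\subseteq\kappa$ of order type $\omega$ with $f(x_a-x_b)\in P_{k-1}(H_0)\subseteq p^kH$ for $a<b$ in $A_1$. Proposition~\ref{prop:asym}(a) with $K=p^kH$ gives an infinite $A_2\subseteq A_1$ and $h_a\in H$ with $f(x_a-x_b)=p^kh_a-p^kh_b$ for $a<b$ in $A_2$. Proposition~\ref{prop:asym}(b), applied to $g$, $m=p^k$ and $(h_a)_{a\in A_2}$, gives an infinite $A\subseteq A_2$ with
\[
x_a-x_b=g(f(x_a-x_b))=g(p^kh_a-p^kh_b)\in p^kG\qquad(a<b\text{ in }A).
\]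
Let $a_0=\min A$. The group $p^kG/p^kG'$ is a quotient of $G/G'$, hence finite, so there are $b\ne b'$ in $A\setminus\{a_0\}$ with $x_{a_0}-x_b\equiv x_{a_0}-x_{b'}$ modulo $p^kG'$. Then $x_{b}-x_{b'}\in p^kG'$, contrary to \eqref{eq:notdiv}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $f\colon G^\#\to H^\#$ be a homeomorphism. Replacing $f$ by $f-f(0)$, we may assume $f(0)=0$. Proposition~\ref{prop:key} applied to $(f,f^{-1})$ with $G'=G$, and to $(f^{-1},f)$ with the roles of $G$ and $H$ exchanged, shows that $\kappa_{p,k}(G)=\kappa_{p,k}(H)$ whenever one of them is infinite. Lemma~\ref{lem:ulm}(c) finishes the proof.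
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:retract}]
(1) Let $f\colon U\to V$ and $g\colon V\to U$ be continuous with $gf=\mathrm{id}_U$, and pick $u\in U$. Replace $U,V$ by $U-u$, $V-f(u)$, and $f,g$ by $x\mapsto f(x+u)-f(u)$, $y\mapsto g(y+f(u))-u$. Then $0\in U$, $f(0)=0\in V$ and $g(0)=g(f(0))=0$. By Lemma~\ref{lem:bohr}(c), $V$ contains an open subgroup $H'$ of finite index in $H$. The set $f^{-1}(H')$ is an open neighborhood of $0$ in $G^\#$, so it contains a subgroup $G'$ of finite index in $G$. By Lemma~\ref{lem:bohr}(b), $f|_{G'}\colon(G')^\#\to(H')^\#$ and $g|_{H'}\colon(H')^\#\to G^\#$ are continuous, and Proposition~\ref{prop:key} applies to them with $H'$ in place of $H$. Let $\kappa=\kappa_{p,k}(G)$ be infinite. Then $\kappa_{p,k}(G')=\kappa$ by Lemma~\ref{lem:ulm}(b), so $\kappa_{p,k}(H')\ge\kappa$ is infinite, and $\kappa_{p,k}(H)=\kappa_{p,k}(H')\ge\kappa$ by Lemma~\ref{lem:ulm}(b) again.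

(2) Necessity is (1) with $U=G$, $V=H$. Conversely, the condition says that each block of $G_{\mathrm{inf}}$ is isomorphic to a summand of the corresponding block of $H$, so $G_{\mathrm{inf}}$ is isomorphic to a direct summand of $H$. The inclusion of a summand and the projection onto it are Bohr-continuous, so $G_{\mathrm{inf}}^\#$ is homeomorphic to a retract of $H^\#$. The groups $G$ and $G_{\mathrm{inf}}$ are infinite and almost isomorphic, so $G^\#$ is homeomorphic to $G_{\mathrm{inf}}^\#$ by Theorem~\ref{thm:HK}.

(3) In both cases (1) applies in both directions, and Lemma~\ref{lem:ulm}(c) gives the conclusion.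
\end{proof}

\section{Embeddings}\label{sec:emb}

The invariant $r_{p,k}=\dim P_{k-1}$ involves only torsion and divisibility, with no negative condition, so a single map suffices to compare it.

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
(iv)$\Rightarrow$(i): an embedding is injective.

(i)$\Rightarrow$(ii): Let $f\colon G^\#\to H^\#$ be continuous and finite-to-one; replacing $f$ by $f-f(0)$, assume $f(0)=0$. Suppose that $\kappa=r_{p,k}(G)$ is infinite and $r_{p,k}(H)<\kappa$. In a decomposition of $H$ into cyclic groups of prime power order, let $H_1$ be the sum of the summands $\mathbb Z_{p^j}$ with $j\ge k$, and $H_0$ the sum of the others. Then $H_1$ is a sum of fewer than $\kappa$ finite groups, so $|H_1|<\kappa$, and $r_{p,k}(H_0)=0$, so $P_{k-1}(H_0)=0$ by Lemma~\ref{lem:ulm}(a). Choose generators $e'_a$ $(a<\kappa)$ of distinct cyclic summands of $G$ of orders $p^{j_a}$ with $j_a\ge k$. Then $e_a=p^{j_a-k}e_a'$ has order $p^k$, and the elements $x_a=p^{k-1}e_a$ are nonzero and lie in distinct summands, hence are pairwise distinct. Corollary~\ref{cor:socle} gives $A$ of order type $\omega$ with $f(x_a-x_b)=0$ for $a<b$ in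 $A$. With $a_0=\min A$, the fiber $f^{-1}(0)$ contains the infinite set $\{x_{a_0}-x_b:b\in A\}$, a contradiction.

(ii)$\Rightarrow$(iii): The group $G$ is the direct sum of finitely many $p$-components (the sums of the summands of $p$-power order), and so is $H$. We discard the finite $p$-components of $G$ and embed a subgroup of finite index of each infinite one in the $p$-component of $H$; the direct sum of these embeddings proves (iii).

Fix $p$ such that the $p$-component of $G$ is infinite, that is, $r_{p,1}(G)$ is infinite, and let $k_0$ be maximal with $r_{p,k_0}(G)$ infinite. Only finitely many $p$-summands of $G$ have order above $p^{k_0}$. Discarding them leaves a subgroup $G'=\bigoplus_{j\le k_0}\mathbb Z_{p^j}^{(\kappa_{p,j}(G))}$ of finite index in the $p$-component. In a fixed decomposition of $H$, let $B_j$ $(1\le j\le k_0)$ be the set of $p$-summands of order at least $p^j$. For $j\le k_0$ the cardinal $r_{p,j}(G)\ge r_{p,k_0}(G)$ is infinite, so by (ii) the sets $B_1\supseteq\dots\supseteq B_{k_0}$ are infinite and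
\[
|B_j|=r_{p,j}(H)\ge r_{p,j}(G)\ge\kappa_{p,j}(G).
\]
A copy of $\mathbb Z_{p^j}$ embeds in any member of $B_j$. The sets $B_j$ overlap, so we need pairwise disjoint subsets $T_j\subseteq B_j$ with $|T_j|=|B_j|$. Put $B_{k_0+1}=\emptyset$ and $E_i=B_i\setminus B_{i+1}$ for $1\le i\le k_0$. The $E_i$ are pairwise disjoint and $B_j=\bigcup_{j\le i\le k_0}E_i$. Split each infinite $E_i$ into $k_0$ disjoint pieces $E_i^1,\dots,E_i^{k_0}$ of cardinality $|E_i|$, and let $T_j$ be the union of the pieces $E_i^j$ over all $i\ge j$ with $E_i$ infinite. The $T_j$ are pairwise disjoint and $T_j\subseteq B_j$. As $B_j$ is infinite, $|B_j|$ is the sum of the infinite cardinals among the $|E_i|$, $i\ge j$, and this sum is $|T_j|$. Now assign to the summands $\mathbb Z_{p^j}$ of $G'$ distinct members of $T_j$ and embed each summand in the member assigned to it. This embeds $G'$ in the $p$-component of $H$.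

(iii)$\Rightarrow$(iv): Let $G'\le G$ have finite index and be isomorphic to $K\le H$. Both $G$ and $G'$ are infinite, so $G^\#$ is homeomorphic to $(G')^\#$ by Theorem~\ref{thm:HK}, hence to $K^\#$, which is a closed subspace of $H^\#$ by Lemma~\ref{lem:bohr}(b).
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Selected topics from the structure theory of topological groups},
\texttt{http://www.math.sci.ehime-u.ac.jp/\allowbreak\textasciitilde dima/\allowbreak papers/\allowbreak opit2/\allowbreak structure\_theory.pdf}

\end{thebibliography}
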